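# Non-integer caps and $s$-union families in the $q$-ary cube

## 1. A formula for $w_q^n(s)$ that fails for every $q\ge 5$

**Theorem 1.** Let $q\ge 5$ and $1\le k<\frac{q-2}{2}$ be integers. Let $\beta_k,\alpha_k\in(0,1)$ be the unique solutions of
$$\beta_k^{-1}+\dots+\beta_k^{-k}=q-k-2,\qquad \alpha_k^{-1}+\dots+\alpha_k^{-(k+1)}=q-k-1, \tag{1}$$
and put
$$\sigma_k(z)=\sum_{j=0}^k z^j,\qquad \mu_k(z)=\frac{1}{\sigma_k(z)}\sum_{j=0}^k jz^j,\qquad I_{q,k}=(\mu_k(\beta_k),\mu_k(\alpha_k)),$$
which is a nonempty open interval. Let $J\subset I_{q,k}$ be compact. There is $n_0$ such that for all $n\ge n_0$ and all integers $t$ with $t/n\in J$, putting $s=(q-1)n-t$, we have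
$$w_q^n(s)>\max_{0\le d\le s/2}|A_q^n(d)| .$$
Moreover
$$\frac{q^n-\max_d|A_q^n(d)|}{q^n-w_q^n(s)}\ \ge\ e^{\gamma n}$$
for some $\gamma=\gamma(q,J)>0$. Explicitly, the equality $w_q^n(s)=\max_d|A_q^n(d)|$ fails for $q=5$, $n=10^7$, $s=3.6\cdot 10^7$.

Here $w_q^n(s)$ is the largest size of an $s$-union subset of $\{0,\dots,q-1\}^n$, and the $A_q^n(d)$ are explicit $s$-union sets that were conjectured to contain a largest one. Both are defined in Section 2. The conjecture, taken from "INTERSECTION PROBLEMS IN THE $q$-ARY CUBE" (http://real.mtak.hu/44388/7/44388.pdf), says that $w_q^n(s)=\max_d|A_q^n(d)|$ always holds. Theorem 1 disproves it. If $J$ has nonempty interior, then for large $n$ at least a constant times $n$ integers $t$ satisfy $t/n\in J$, while $s$ has $(q-1)n+1$ possible values. So for every $q\ge5$ the conjecture fails for all sufficiently large $n$, for a positive proportion of the values of $s$.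

Three comments on the statement.

*The intervals make sense.* Substitute $u=1/z$. The function $u+\dots+u^k$ increases from $k$ to $\infty$ on $[1,\infty)$, and $k<q-k-2$ because $k<\frac{q-2}2$. So the first equation in (1) has exactly one solution with $u>1$. Likewise $k+1<q-k-1$ gives the second. If $u=1/\beta_k$, then
$$u+\dots+u^{k+1}=u(1+u+\dots+u^k)=u(q-k-1)>q-k-1,$$
so $1/\alpha_k<1/\beta_k$, that is, $\beta_k<\alpha_k$. Finally $\mu_k(z)$ is the mean of the distribution $z^j/\sigma_k(z)$ on $\{0,\dots,k\}$, and $z\mu_k'(z)$ is its variance, which is positive for $k\ge1$. So $\mu_k$ is continuous and strictly increasing, and $I_{q,k}\ne\emptyset$.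

*An example.* For $k=1$: $\beta_1=\frac1{q-3}$, and $u=1/\alpha_1$ solves $u+u^2=q-2$, so $u=\frac{-1+\sqrt{4q-7}}2$. Since $\mu_1(z)=\frac{z}{1+z}=\frac1{1+1/z}$,
$$I_{q,1}=\Big(\frac1{q-2},\ \frac2{1+\sqrt{4q-7}}\Big).$$
For $q=5$ this is $(\frac13,\,0.434\dots)$. It contains $\frac25$, which is the value of $t/n$ in the explicit triple.

*Why the ratio looks at complements.* In this range both sizes are $q^n(1-\text{exponentially small})$. The comparison is between the numbers of *missed* vectors, and those differ by an exponential factor.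

The sets that beat the conjecture are
$$B_e=\Big\{\mathbf b\in\{0,\dots,q-1\}^n:\ \sum_i\max(b_i,e)\le\frac{s+en}2\Big\}$$
with a suitable non-integer real $e$. Section 11 proves a second main result, Theorem 10. It gives the exact exponential rate of $1-w_q^n(s)/q^n$ and says for which limits of $t/n$ the conjectured sets attain it.

## 2. Joins, down-sets and the families $A_q^n(d)$

Let $\mathbb N=\{0,1,2,\dots\}$, $X_q^n=\{0,\dots,q-1\}^n$, $|\mathbf a|=\sum_ia_i$, $(\mathbf a\vee\mathbf b)_i=\max\{a_i,b_i\}$, and write $\mathbf b\le\mathbf a$ if $b_i\le a_i$ for all $i$. Always $n\ge2$, $q\ge2$ and $0\le s\le(q-1)n$ are integers.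

**Definition ($s$-union).** A set $A\subset X_q^n$ is $s$-union if $|\mathbf a\vee\mathbf b|\le s$ for all $\mathbf a,\mathbf b\in A$ (the case $\mathbf a=\mathbf b$ included), and $w_q^n(s)=\max\{|A|:A\subset X_q^n\text{ is }s\text{-union}\}$.

**Definition (the conjectured sets).** For $B\subset X_q^n$ let $\mathcal D(B)=\{\mathbf c\in X_q^n:\mathbf c\le\mathbf b\text{ for some }\mathbf b\in B\}$. For $\mathbf a\in\mathbb N^n$, $r\in\mathbb N$ let $\mathcal S_q(\mathbf a,r)=\{\mathbf b\in X_q^n:\mathbf b\ge\mathbf a,\ |\mathbf b|-|\mathbf a|=r\}$. A vector $\mathbf a\in X_q^n$ is an equitable partition of weight $w$ if $|\mathbf a|=w$ and $|a_i-a_j|\le1$ for all $i,j$. For an integer $0\le d\le s/2$ choose an equitable partition $\mathbf a\in X_q^n$ of weight $s-2d$, and with $\mathbf 1=(1,\dots,1)$ put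
$$U_i(d)=\mathcal S_q(\mathbf a+i\mathbf 1,\ d-(n-1)i),\qquad A_q^n(d)=\mathcal D\Big(\bigcup_{i=0}^{\lfloor d/(n-1)\rfloor}U_i(d)\Big).$$

The multiplicities of the entries of an equitable $\mathbf a$ are determined by its weight. Different choices therefore differ by a permutation of coordinates, and $|A_q^n(d)|$ does not depend on the choice. It is known that $A_q^n(d)$ is $s$-union.

*Example, $q=3$, $n=2$, $s=2$.* For $d=0$: $\mathbf a=(1,1)$, $U_0=\{(1,1)\}$, so $A_3^2(0)=\{0,1\}^2$. For $d=1$: $\mathbf a=(0,0)$, $U_0=\{(1,0),(0,1)\}$, and $i=1$ is allowed since $d-(n-1)=0$, with $U_1=\{(1,1)\}$. So again $A_3^2(1)=\{0,1\}^2$. The vector $(1,1)$ is there only because of the layer $i=1$. This point returns in Section 8.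

*Example, $q=3$, $n=3$, $s=3$.* For $d=0$: $\mathbf a=(1,1,1)$ and $|A_3^3(0)|=8$. For $d=1$: $\mathbf a=(1,0,0)$, only $i=0$ is allowed, $U_0=\{(2,0,0),(1,1,0),(1,0,1)\}$, and the down-set has $7$ elements.

*The case $n=2$, completely.* Let $A\subset X_q^2$ be $s$-union and nonempty, and let $m_i=\max_{\mathbf a\in A}a_i$. Take $\mathbf a\in A$ with $a_1=m_1$ and $\mathbf b\in A$ with $b_2=m_2$. Then $m_1+m_2\le|\mathbf a\vee\mathbf b|\le s$, so $|A|\le(m_1+1)(m_2+1)$. For a bounded sum the product is largest when the sum is $s$ and the two numbers differ by at most $1$, and then it equals $|A_q^2(0)|$. So the conjecture is true for $n=2$. Also, for $q=2$ the construction includes the extremal families of Katona's theorem. Theorem 1 concerns large $n$ and $q\ge5$.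

## 3. Complementation and integer caps

Meets are easier to handle than joins. Map $\mathbf b\mapsto\mathbf x=(q-1)\mathbf 1-\mathbf b$, and put $t=(q-1)n-s$, $\tau=t/n$, $Q=\{0,\dots,q-1\}$, $(\mathbf x\wedge\mathbf y)_i=\min(x_i,y_i)$. Then $|\mathbf x\wedge\mathbf y|=(q-1)n-|\mathbf a\vee\mathbf b|$ for the images $\mathbf x,\mathbf y$ of $\mathbf a,\mathbf b$. So $s$-union sets become *$t$-intersecting* sets: $|\mathbf x\wedge\mathbf y|\ge t$ for all $\mathbf x,\mathbf y$ in the set, including $\mathbf x=\mathbf y$. From here on we work in $Q^n$ with $t\ge1$. A vector is "bad" for a family if it is not in the family. The vector $\mathbf 0$ is bad for every $t$-intersecting family, so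
$$w_q^n(s)<q^n\quad\text{when } t\ge1. \tag{2}$$

*What the conjectured sets look like.* Put $\mathbf c=(q-1)\mathbf 1-\mathbf a$. It is equitable, and $|\mathbf c|=t+2d$. Let $A'$ be the complemented $A_q^n(d)$. We claim
$$|\mathbf y\wedge\mathbf c|\ge t+d\ \Longrightarrow\ \mathbf y\in A'. \tag{3}$$
Indeed, choose an integer vector $\mathbf 0\le\mathbf v\le\mathbf y\wedge\mathbf c$ with $|\mathbf v|=t+d$ and put $\mathbf u=(q-1)\mathbf 1-\mathbf v$. Then $\mathbf u\ge\mathbf a$ and $|\mathbf u|-|\mathbf a|=|\mathbf c|-|\mathbf v|=d$, so $\mathbf u\in U_0(d)$, and $(q-1)\mathbf 1-\mathbf y\le\mathbf u$.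

If $\mathbf c=k\mathbf 1$, then $t+d=\frac{t+kn}2$ and the condition in (3) reads
$$\sum_i\min(y_i,k)\ge\frac{kn+t}2 .$$
So, up to rounding and the layers $i\ge1$, the conjecture says: cap every coordinate at an integer $k$, and ask that the capped sum be large.

## 4. Counting by types

To count bad vectors we sort vectors by their empirical distribution. Logarithms are natural.

**Definition (entropy deficit, $f_P$, $D_c$).** For a probability $P$ on $Q$ let $H(P)=-\sum_xP(x)\log P(x)$ and $D(P)=\log q-H(P)\ge0$. The function $D$ is strictly convex and vanishes only at the uniform distribution $U$. For real $c\in[0,q-1]$ and $\tau\ge0$ put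
$$f_P(c)=2\sum_xP(x)\min(x,c)-c,\qquad D_c(\tau)=\min\{D(P):f_P(c)\le\tau\}.$$

We list the properties we use. The function $f_P$ is linear in $P$ for each fixed $c$, up to the constant $-c$, and concave in $c$. We have $f_P(0)=0$, and on $[j,j+1]$ it is affine in $c$ with slope $2P(X\ge j+1)-1$, where $X$ has distribution $P$. The feasible set in $D_c(\tau)$ is compact, convex and contains the point mass $\delta_0$, because $f_{\delta_0}(c)=-c\le0$. So the minimum exists, and it is attained at one point by strict convexity. Mixing minimizers for $\tau$ and $\tau'$ shows that $D_c$ is convex in $\tau$. It is finite on $[0,\infty)$, hence continuous on $(0,\infty)$.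

*Example.* $f_U(k)=k-\frac{k(k+1)}q=\frac{k(q-1-k)}q$ for integers $k$. For $q=5$ the values at $k=0,\dots,4$ are $0,\ 0.6,\ 0.8,\ 0.6,\ 0$.

**Definition (type).** If $nP(x)\in\mathbb N$ for all $x$, then $T_P\subset Q^n$ is the set of vectors with exactly $nP(x)$ entries equal to $x$. For example, $q=3$, $n=4$, $P=(\frac12,\frac14,\frac14)$ gives $|T_P|=\frac{4!}{2!\,1!\,1!}=12$.

A vector of type $P$ satisfies $\sum_i\min(x_i,c)<\frac{cn+t}2$ if and only if $f_P(c)<\tau$. So the number of vectors missed by the cap $c$ is governed by $D_c(\tau)$.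

**Lemma 2 (type sizes).** There are at most $(n+1)^q$ types, and $(n+1)^{-q}e^{nH(P)}\le|T_P|\le e^{nH(P)}$.

This is in Cover–Thomas, *Elements of Information Theory*, Theorems 11.1.1 and 11.1.3.

*Proof.* Each count lies in $\{0,\dots,n\}$, which bounds the number of types. Under the product measure $P^n$ every vector of type $P$ has probability $\prod_xP(x)^{nP(x)}=e^{-nH(P)}$, so $|T_P|e^{-nH(P)}=P^n(T_P)\le1$. For the lower bound it suffices that $P^n(T_P)\ge P^n(T_{P'})$ for every type $P'$. Let $k_x=nP(x)$ and $m_x=nP'(x)$. If $m_x>0=k_x$ for some $x$, then $P^n(T_{P'})=0$. Otherwise, over the $x$ with $k_x>0$ and using $m!/k!\ge k^{m-k}$,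
$$\frac{P^n(T_P)}{P^n(T_{P'})}=\prod_x\frac{m_x!}{k_x!}\Big(\frac{k_x}n\Big)^{k_x-m_x}\ge\prod_xk_x^{m_x-k_x}\Big(\frac{k_x}n\Big)^{k_x-m_x}=n^{\sum(m_x-k_x)}=1.\qquad\square$$

Optimal distributions must be rounded to types. The next lemma is the price of rounding.

**Lemma 3 (entropy continuity).** If $N\ge3q$ and $\max_x|P(x)-P'(x)|\le q/N$, then $NH(P')\ge NH(P)-q^2\log(N/q)$.

*Proof.* Let $\eta(u)=-u\log u$, $\eta(0)=0$. Let $0\le\delta\le\frac12$ and $0\le u\le u+\delta\le1$. Concavity and $\eta(0)=0$ give $\eta(u+\delta)-\eta(u)\le\eta(\delta)$. Also by concavity, $\eta(u)-\eta(u+\delta)$ is nondecreasing in $u$, so it is at most its value at $u=1-\delta$, which is $\eta(1-\delta)-\eta(1)=\eta(1-\delta)$. And $\eta(1-\delta)\le\eta(\delta)$: the function $\eta(\delta)-\eta(1-\delta)$ has second derivative $-\frac1\delta+\frac1{1-\delta}\le0$ on $(0,\frac12]$ and vanishes at $0$ and $\frac12$. So $|\eta(u+\delta)-\eta(u)|\le\eta(\delta)$. Since $q/N\le\frac13<\frac1e$ and $\eta$ increases on $[0,\frac1e]$, summing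 over $x$ gives
$$|H(P)-H(P')|\le q\,\eta(q/N)=\frac{q^2}N\log\frac Nq.\qquad\square$$

Put $K=q+q^2$ and, for given $\tau$,
$$h_c(x)=\min(x,c)-\frac{c+\tau}2,\qquad\text{so that}\qquad E_Ph_c\le0\iff f_P(c)\le\tau .$$

The next lemma says that $e^{-ND_j(\tau)}$ is not only an upper bound for the proportion of vectors under the threshold, but also a lower bound up to polynomial factors.

**Lemma 4.** Let $j\in Q$, $\tau>0$, $N\ge0$. The number of $\mathbf x\in Q^N$ with $\sum_ih_j(x_i)\le0$ is at least $q^{-3q}(N+1)^{-K}q^Ne^{-ND_j(\tau)}$.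

*Proof.* If $N<3q$, the zero vector counts, since $h_j(0)<0$, and $1\ge q^{-3q}q^N$. Let $N\ge3q$ and let $P$ attain $D_j(\tau)$. Put $N_x=\lfloor NP(x)\rfloor$ for $x\ge1$ and $N_0=N-\sum_{x\ge1}N_x\ge0$, and let $P'$ be the type with these counts. Since $h_j(x)-h_j(0)=\min(x,j)\ge0$, a vector of type $P'$ satisfies
$$\sum_ih_j(x_i)=Nh_j(0)+\sum_{x\ge1}N_x\big(h_j(x)-h_j(0)\big)\le NE_Ph_j\le0 .$$
For $x\ge1$ the change $|P'(x)-P(x)|$ is below $1/N$, and for $x=0$ it is below $(q-1)/N$. By Lemmas 2 and 3 there are at least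
$$(N+1)^{-q}e^{NH(P')}\ge(N+1)^{-q-q^2}e^{NH(P)}=(N+1)^{-K}q^Ne^{-ND_j(\tau)}$$
such vectors. $\square$

Finally we need to recognize minimizers.

**Lemma 5.** (i) If $P(x)\propto z^{\min(x,c)}$ with $0<z<1$, and $f_P(c)=\tau$, then $D_c(\tau)=D(P)$.
(ii) If a full-support $P$ satisfies $f_P(j)\le\tau$ and $D(P)=D_j(\tau)$ for an integer $j\in Q$, then $P(x)=A\,y^{\min(x,j)}$ for some $A,y>0$.

*Proof.* (i) Let $f_{P'}(c)\le\tau$. Since $\log P(x)$ equals a constant plus $\min(x,c)\log z$,
$$D(P')-D(P)=\sum_xP'(x)\log\frac{P'(x)}{P(x)}+\log z\,\big(E_{P'}\min(X,c)-E_P\min(X,c)\big).$$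
The first term is a relative entropy, hence nonnegative. The second is nonnegative because $\log z<0$ and $f_{P'}(c)\le\tau=f_P(c)$. So $P$ is a minimizer.

(ii) Let $v$ satisfy $\sum_xv(x)=0=\sum_xv(x)\min(x,j)$. For small $\varepsilon$ both $P\pm\varepsilon v$ are probabilities with the same value of $f(j)$, so they are feasible. The derivative of $D$ at $P$ along $v$ is $\sum_xv(x)(\log P(x)+1)=\sum_xv(x)\log P(x)$, and it must vanish. So $\log P$ is orthogonal to every such $v$, that is, $\log P\in\operatorname{span}\{1,\min(\cdot,j)\}$. $\square$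

## 5. Pairing a vector with its reversal

A sensible first plan is to prove the conjecture, at least on the exponential scale: find an upper bound for every $t$-intersecting family and hope that an integer cap matches it. Here is a good upper bound. The proof of Theorem 1 does not use this section, but the definition of $E$ below guides it, and Theorem 10 uses the proposition.

**Definition.** For $\tau\ge0$ let
$$E(\tau)=\min\{D(P):f_P(j)\le\tau\ \ \forall j\in Q\}=\min\{D(P):f_P(c)\le\tau\ \ \forall c\in[0,q-1]\}.$$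
The two forms agree because $f_P$ is affine between consecutive integers.

As for $D_c$, the point $\delta_0$ is feasible, the minimizer is unique, and $E$ is convex and finite on $[0,\infty)$, hence continuous on $(0,\infty)$. Dropping constraints gives $D_c(\tau)\le E(\tau)$ for every $c$.

**Proposition 6.** Let $q\ge 2$, $n\ge3q$, $1\le t\le(q-1)n$, $\tau=t/n$. Every $t$-intersecting $A\subset Q^n$ satisfies $|Q^n\setminus A|\ge\frac12(n+1)^{-q-q^2}q^ne^{-nE(\tau)}$.

The reason that $f_P$ enters is this. Take $q=5$ and $\mathbf x=(0,0,1,3,4)$, with reversal $\mathbf y=(4,3,1,0,0)$. Their meet is $(0,0,1,0,0)$, of weight $1$. With the median $m=1$ we have $2\sum_i\min(x_i,m)-nm=2\cdot3-5=1$, the same number.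

*Proof.* **Step 1: a type with every $f(j)$ strictly below $\tau$.** The purpose is to round the minimizer $P^*$ of $E(\tau)$ with a little room to spare. Take a vector with $\lfloor nP^*(x)\rfloor$ entries $x$ for each $x\ge1$ and all other entries $0$. If it is not $\mathbf 0$, change one nonzero entry to $0$. Let $P''$ be the resulting type. Rounding down gives $2\sum_i\min(x_i,j)-jn\le nf_{P^*}(j)\le t$. Changing a nonzero entry to $0$ lowers the left side by at least $2$ for each $j\ge1$. For $j=0$, or if the vector is $\mathbf 0$, the value is at most $0$. So $nf_{P''}(j)\le\max(0,t-2)<t$ for all $j\in Q$.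

**Step 2: two vectors of this type with small meet.** The purpose is to realize $nf_{P''}$ as an intersection. Let $\mathbf x$ be the nondecreasing arrangement of the type $P''$, let $y_i=x_{n+1-i}$, and let $m=x_{\lceil n/2\rceil}$. Of the indices $i$ and $n+1-i$, the smaller is at most $\lceil n/2\rceil$ and the larger is at least $\lceil n/2\rceil$. So one of $x_i,y_i$ is $\le m$ and the other is $\ge m$, hence $\min(x_i,y_i)=\min(x_i,m)+\min(y_i,m)-m$. Summing, $|\mathbf x\wedge\mathbf y|=nf_{P''}(m)<t$.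

**Step 3: averaging.** The purpose is to conclude that $A$ misses half of $T_{P''}$. For a uniformly random permutation $\pi$ of the coordinates, $\pi\mathbf x$ and $\pi\mathbf y$ are each uniform on $T_{P''}$. They are never both in $A$, since $|\pi\mathbf x\wedge\pi\mathbf y|=|\mathbf x\wedge\mathbf y|<t$. So $2|A\cap T_{P''}|/|T_{P''}|\le1$.

**Step 4: the size of $T_{P''}$.** The purpose is to compare with $P^*$. For $x\ge1$ we lost less than $2/n\le q/n$, and $P''(0)$ gained less than $\frac{q-1}n+\frac1n=\frac qn$. Lemmas 2 and 3 give $|T_{P''}|\ge(n+1)^{-q-q^2}q^ne^{-nE(\tau)}$, and $|Q^n\setminus A|\ge\frac12|T_{P''}|$. $\square$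

An integer cap $k$ misses a proportion $e^{-nD_k(\tau)}$ up to polynomial factors. So the plan would succeed, on the exponential scale, if $\max_jD_j(\tau)=E(\tau)$.

## 6. Two active constraints at $q=5$, $\tau=\frac25$

Let us test this equality by hand. For $j=0,4$ the uniform distribution is feasible, so $D_0=D_4=0$. For $j=1,2$, Lemma 5(i) gives the exact minimizers:

* $j=1$: $P_1=(0.3,\,0.175,\,0.175,\,0.175,\,0.175)\propto(\frac7{12})^{\min(x,1)}$, with $f_{P_1}(1)=2\cdot0.7-1=0.4$. Here $D_1=0.3\log1.5+0.7\log0.875=0.02816\ldots$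
* $j=2$: $P_2=\frac1{55}(16,12,9,9,9)\propto(\frac34)^{\min(x,2)}$, with $f_{P_2}(2)=2\cdot\frac{66}{55}-2=0.4$. Here $D_2=\frac{16}{55}\log\frac{16}{11}+\frac{12}{55}\log\frac{12}{11}+\frac{27}{55}\log\frac9{11}=0.02947\ldots$

For $j=3$, the distribution $(0.25,0.2,0.2,0.175,0.175)$ has $f(3)=2\cdot1.65-3=0.3\le0.4$, so $D_3\le0.25\log1.25+0.35\log0.875=0.00904\ldots$ Hence $\max_jD_j=D_2$.

Now look at the other constraints:
$$f_{P_1}(2)=2(0.175+2\cdot0.525)-2=0.45>0.4,\qquad f_{P_2}(1)=2\cdot\tfrac{39}{55}-1=\tfrac{23}{55}>0.4 .$$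
This is the exact point where the plan stops. The equality $E=D_2$ would force $P_2$, the unique minimizer of $D_2$, to be feasible for $E$, and it is not. So $E(\frac25)>\max_jD_j(\frac25)$: no single integer cap reaches the bound of Proposition 6.

The minimizer of $E$ must then use two constraints at once, and this tells us what to do. Suppose that $j=1$ and $j=2$ are the active ones, with Lagrange multipliers $\lambda_1,\lambda_2>0$. Then $\log P$ is a constant minus $2\lambda_1\min(x,1)+2\lambda_2\min(x,2)$. For an *integer* $x$ the function $c\mapsto\min(x,c)$ is affine on $[1,2]$, so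
$$\lambda_1\min(x,1)+\lambda_2\min(x,2)=(\lambda_1+\lambda_2)\min(x,c),\qquad c=\frac{\lambda_1+2\lambda_2}{\lambda_1+\lambda_2}.$$
Two integer caps with weights are one cap at a non-integer height. Solving $f_P(1)=f_P(2)=0.4$ with $P$ constant on $\{2,3,4\}$ gives $P(0)=0.3$. Zero slope on $[1,2]$ means $P(X\ge2)=\frac12$. So $P=(\frac3{10},\frac15,\frac16,\frac16,\frac16)$. Here $z=P(1)/P(0)=\frac23$ and $z^c=P(2)/P(0)=\frac59$, so $c=\log\frac59/\log\frac23=1.449\ldots$, strictly between $1$ and $2$.

So the next question is whether a real cap $c$ still defines a $t$-intersecting family. It does.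

## 7. Real caps define intersecting families

**Lemma 7.** For real $c\in[0,q-1]$ the set $F_c=\{\mathbf x\in Q^n:\sum_i\min(x_i,c)\ge\frac{cn+t}2\}$ is $t$-intersecting, and $|Q^n\setminus F_c|\le(n+1)^qq^ne^{-nD_c(\tau)}$.

*Proof.* **Step 1: intersection.** The purpose is to bound a meet from below by capped sums. For all real $a,b$,
$$\min(a,b)\ge\min(a,c)+\min(b,c)-c .$$
Indeed, if $a\le b$, then $\min(a,c)\le a=\min(a,b)$ and $\min(b,c)\le c$, and the other case is symmetric. Nothing here needs $c$ to be an integer. Summing over coordinates, for $\mathbf x,\mathbf y\in F_c$,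
$$|\mathbf x\wedge\mathbf y|\ge2\cdot\frac{cn+t}2-cn=t .$$

**Step 2: the number of bad vectors.** The purpose is to read off the exponent. A vector of type $P$ is bad if and only if $f_P(c)<\tau$, and then $D(P)\ge D_c(\tau)$, so $|T_P|\le e^{nH(P)}=q^ne^{-nD(P)}\le q^ne^{-nD_c(\tau)}$. There are at most $(n+1)^q$ types. $\square$

In the original coordinates, put $e=q-1-c$ and $b=q-1-x$. Then $\max(b,e)=q-1-\min(x,c)$, and $\sum_i\min(x_i,c)\ge\frac{cn+t}2$ becomes $\sum_i\max(b_i,e)\le(q-1)n-\frac{cn+t}2=\frac{s+en}2$. So $F_c$ is $B_e$.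

## 8. Every $A_q^n(d)$ misses many vectors

To disprove the conjecture we must bound all the $A_q^n(d)$ from above, not only the pure caps $F_k$. Two things differ: $\mathbf c$ may have entries $j$ and $j+1$ mixed, and there are the layers $U_i(d)$ with $i\ge1$. The second is a real obstacle: $|\mathbf y\wedge\mathbf c|<t+d$ does *not* imply $\mathbf y\notin A'$. In the example $q=3$, $n=2$, $s=2$, $d=1$ we have $t=2$ and $\mathbf c=(2,2)$. The vector $\mathbf y=(1,1)$ has $|\mathbf y\wedge\mathbf c|=2<3=t+d$ and still belongs to $A'$, because of $i=1$. The remedy is to force one coordinate of $\mathbf y$ up to the cap, and to pay for it with a bounded number of zeros.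

**Lemma 8.** Let $\tau=t/n>0$, $L=\lfloor(q-1)/\tau\rfloor+1$ and $n\ge L+1$. For every $d$ and every choice of the equitable $\mathbf a$,
$$q^n-|A_q^n(d)|\ \ge\ q^{-(L+1)-6q}(n+1)^{-2K}\,q^n\,e^{-n\max_{j\in Q}D_j(\tau)} .$$

*Proof.* Let $\mathbf c=(q-1)\mathbf 1-\mathbf a$, equitable with $|\mathbf c|=t+2d$, and let $A'$ be the complemented family.

**Step 1: what membership in $A'$ means.** The purpose is a necessary condition. Let $\mathbf y=(q-1)\mathbf 1-\mathbf b\in A'$, so $\mathbf b\le\mathbf u$ for some $\mathbf u\in U_i(d)$. Put $\mathbf v=(q-1)\mathbf 1-\mathbf u$. Then $\mathbf v\le\mathbf y$ and $\mathbf 0\le\mathbf v\le\mathbf c-i\mathbf 1$. Also $|\mathbf u|=|\mathbf a|+ni+d-(n-1)i=|\mathbf a|+d+i$, so $|\mathbf v|=|\mathbf c|-d-i=t+d-i$. Hence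
$$|\mathbf y\wedge(\mathbf c-i\mathbf 1)|\ge t+d-i .$$

**Step 2: one high coordinate removes the layers.** The purpose is to show: *if $|\mathbf y\wedge\mathbf c|<t+d$ and $y_l\ge c_l$ for some $l$, then $\mathbf y\notin A'$.* Otherwise take $i$ as in Step 1. Coordinate $l$ contributes $c_l$ to $|\mathbf y\wedge\mathbf c|$ and $c_l-i$ to $|\mathbf y\wedge(\mathbf c-i\mathbf 1)|$. Every other coordinate contributes at least as much to the first as to the second. So $|\mathbf y\wedge\mathbf c|\ge|\mathbf y\wedge(\mathbf c-i\mathbf 1)|+i\ge t+d$, a contradiction.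

**Step 3: additive form.** The purpose is to split the condition over coordinates. Since $t+d=\frac{t+|\mathbf c|}2=\sum_i\frac{c_i+\tau}2$, the condition $|\mathbf y\wedge\mathbf c|<t+d$ means $\sum_ih_{c_i}(y_i)<0$.

**Step 4: fix $L+1$ coordinates.** The purpose is to satisfy the hypothesis $y_l\ge c_l$ and keep a negative sum. Set $y_1=q-1\ge c_1$, which contributes $\frac{c_1-\tau}2\le\frac{q-1}2$. Set $y_2=\dots=y_{L+1}=0$, each contributing $-\frac{c_i+\tau}2\le-\frac\tau2$. These coordinates contribute in total at most $\frac{q-1-L\tau}2<0$, since $L>(q-1)/\tau$.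

**Step 5: count the rest.** The purpose is to find many completions. The other $n-1-L$ coordinates have $c_i\in\{j,j+1\}$ for some $j$ with $j,j+1\in Q$. Let $N_0$ of them have $c_i=j$ and $N_1$ have $c_i=j+1$. Apply Lemma 4 to each group separately. At least
$$q^{-6q}(n+1)^{-2K}q^{N_0+N_1}e^{-(N_0+N_1)\max_jD_j(\tau)}$$
assignments make both partial sums $\le0$, and $N_0+N_1=n-1-L$. By Steps 2 to 4 every resulting $\mathbf y$ lies outside $A'$. $\square$

## 9. The strict gap on $I_{q,k}$ and the proof of Theorem 1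

By Lemmas 7 and 8, it remains to find $c$ with $D_c(\tau)>\max_jD_j(\tau)$. The construction repeats Section 6 for general $q,k$: a distribution with half its mass above $k$, geometric below, flat above.

**Lemma 9.** Let $1\le k<\frac{q-2}2$, $z\in(\beta_k,\alpha_k)$, $\tau=\mu_k(z)$. Define $P_z(x)=\frac{z^x}{2\sigma_k(z)}$ for $0\le x\le k$ and $P_z(x)=\frac1{2(q-k-1)}$ for $k+1\le x\le q-1$. Let $c$ be given by $z^c=\frac{\sigma_k(z)}{q-k-1}$. Then $k<c<k+1$, $f_{P_z}\le\tau$ on $[0,q-1]$, and
$$D_c(\tau)=D(P_z)>\max_{j\in Q}D_j(\tau).$$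

*Proof.* **Step 1: $c$ lies strictly between $k$ and $k+1$.** The purpose is to see what (1) is for. From $z>\beta_k$ we get $\sigma_k(z)z^{-k}=1+z^{-1}+\dots+z^{-k}<q-k-1$, that is, $z^c<z^k$. From $z<\alpha_k$ we get $\sigma_k(z)z^{-(k+1)}=z^{-1}+\dots+z^{-(k+1)}>q-k-1$, that is, $z^c>z^{k+1}$. As $z<1$, $k<c<k+1$.

**Step 2: $P_z$ is feasible for all caps.** The purpose is to compute the maximum of $f_{P_z}$. By the choice of $c$, $P_z(x)=z^{\min(x,c)}/(2\sigma_k(z))$ for all $x\in Q$. Both $\{0,\dots,k\}$ and $\{k+1,\dots,q-1\}$ have mass $\frac12$, so $P_z$ is a probability and the concave function $f_{P_z}$ has slope $2\cdot\frac12-1=0$ on $[k,k+1]$. Its maximum is therefore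
$$f_{P_z}(c)=f_{P_z}(k)=2\big(\tfrac12\mu_k(z)+\tfrac12k\big)-k=\mu_k(z)=\tau .$$

**Step 3: the values $D_c$ and $D_j$.** The purpose is to compare them without strictness first. Lemma 5(i) gives $D_c(\tau)=D(P_z)$. Since $f_{P_z}(j)\le\tau$, we have $D_j(\tau)\le D(P_z)$ for all $j\in Q$.

**Step 4: strictness.** The purpose is to exclude equality. If $D_j(\tau)=D(P_z)$ for some $j\in Q$, then Lemma 5(ii) gives $P_z(x)=Ay^{\min(x,j)}$. For $j=0$ this is constant, but $P_z(1)/P_z(0)=z\ne1$ (here $k\ge1$ is used). For $j\ge1$ the same ratio gives $y=z$, and then $z^c=P_z(k+1)/P_z(0)=z^{\min(k+1,j)}$. So $c$ is an integer, contradicting Step 1. $\square$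

*Proof of Theorem 1, general part.* **Step 1: a uniform gap.** The purpose is to get a constant independent of $n$. We may assume $J\neq\emptyset$. For $\tau\in I_{q,k}$ let $z=\mu_k^{-1}(\tau)\in(\beta_k,\alpha_k)$ and $g(\tau)=D(P_z)-\max_jD_j(\tau)$. The inverse $\mu_k^{-1}$, the map $z\mapsto D(P_z)$ and all $D_j$ are continuous, so $g$ is continuous. It is positive by Lemma 9. Hence $g\ge g_0>0$ on the compact set $J$.

**Step 2: compare.** The purpose is to combine the two counts. Let $t/n=\tau\in J$; then $t\ge1$. Lemma 7 with the $c$ of Lemma 9 gives $q^n-w_q^n(s)\le(n+1)^qq^ne^{-nD(P_z)}$, and $q^n-w_q^n(s)>0$ by (2). For $n\ge L+1$, dividing Lemma 8 by this,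
$$\frac{q^n-\max_d|A_q^n(d)|}{q^n-w_q^n(s)}\ \ge\ q^{-(L+1)-6q}(n+1)^{-2K-q}\,e^{n(D(P_z)-\max_jD_j(\tau))}\ \ge\ q^{-(L+1)-6q}(n+1)^{-2K-q}\,e^{g_0n}, \tag{4}$$
where $L\le(q-1)/\min J+1$ is bounded. For all large $n$ the right side exceeds $e^{g_0n/2}>1$. So $\gamma=g_0/2$ works, and $w_q^n(s)>\max_d|A_q^n(d)|$.

## 10. The triple $(n,q,s)=(10^7,5,3.6\cdot10^7)$

*Proof of Theorem 1, explicit case.* The purpose is to put numbers into the first inequality of (4). Here $t=4\cdot10^7-3.6\cdot10^7=4\cdot10^6$ and $\tau=\frac25\in I_{5,1}$. With $k=1$, $\mu_1(z)=\frac z{1+z}=\frac25$ gives $z=\frac23$, $\sigma_1=\frac53$, and $P_z=(\frac3{10},\frac15,\frac16,\frac16,\frac16)$. Writing $D(P)=\sum_xP(x)\log(5P(x))$,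
$$D_c(\tau)=\tfrac3{10}\log\tfrac32+\tfrac12\log\tfrac56=0.12163\ldots-0.09116\ldots=0.03047\ldots>0.0304 .$$
Section 6 gives $D_0=D_4=0$, $D_1<0.0283$, $D_2<0.0295$, $D_3<0.01$. So the gap exceeds $0.0009$. Further $L=\lfloor4/0.4\rfloor+1=11$, $K=30$, $(L+1)+6q=42$, $2K+q=65$, and certainly $n\ge L+1$. The ratio in (4) is at least
$$5^{-42}(n+1)^{-65}e^{0.0009n} .$$
Now $0.0009\,n=9000$, while $42\log5<68$ and $65\log(10^7+1)<65\cdot16.2<1054$, with sum below $1200$. So the ratio exceeds $1$, and the equality fails. $\blacksquare$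

## 11. The sharp exponent and the role of the intervals $I_{q,k}$

Let
$$\tau_q=\max_{k\in Q}f_U(k)=\max_k\Big(k-\frac{k(k+1)}q\Big)=\frac{\lfloor(q-1)^2/4\rfloor}q .$$
Since $D$ vanishes only at $U$, we have $E(\tau)=0$ if and only if $\tau\ge\tau_q$.

**Theorem 10.** Let $q\ge2$.

(a) For all $n\ge3q$ and $1\le t\le(q-1)n$, with $s=(q-1)n-t$ and $\tau=t/n$,
$$\tfrac12(n+1)^{-q-q^2}e^{-nE(\tau)}\ \le\ 1-\frac{w_q^n(s)}{q^n}\ \le\ (n+1)^qe^{-nE(\tau)} .$$

(b) If $t_n/n\to\tau\in(0,\tau_q)$ and $s_n=(q-1)n-t_n$, then $-\frac1n\log\big(1-\max_d|A_q^n(d)|/q^n\big)\to\max_{j\in Q}D_j(\tau)$.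

(c) For $\tau\in(0,\tau_q)$: $\max_{j\in Q}D_j(\tau)\le E(\tau)$, with strict inequality if and only if $\tau\in\bigcup_{1\le k<(q-2)/2}I_{q,k}$.

In particular, for $q=3,4$ the conjectured sets have the optimal exponential rate for every $\tau\in(0,\tau_q)$. For every $q\ge5$ they fail to have it on a nonempty open set of $\tau$.

The lower bound in (a) is Proposition 6. The main remaining point is that the observation of Section 6 is general: the minimizer of $E$ is always described by one real cap.

**Proposition 11.** Let $0<\tau<\tau_q$. The minimizer $P^*$ of $E(\tau)$ has the form $P^*(x)\propto z^{\min(x,c)}$ with $z\in(0,1)$, $c\in[1,q-1]$ and $f_{P^*}(c)=\tau$. Hence $E(\tau)=D_c(\tau)=\max_{c'\in[0,q-1]}D_{c'}(\tau)$.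

*Proof.* **Step 1: full support.** The purpose is to make $D$ differentiable at $P^*$. For small $\delta>0$ the distribution $P'=(1-\delta)\delta_0+\delta U$ has full support and $f_{P'}(j)=-(1-\delta)j+\delta f_U(j)\le\delta\tau_q\le\tau$ for all $j$. The mixtures $(1-\varepsilon)P^*+\varepsilon P'$ are feasible. If $P^*(x)=0$ for some $x$, the term $\varepsilon P'(x)\log(\varepsilon P'(x))$ has derivative $-\infty$ at $\varepsilon=0^+$, while the terms with $P^*(x)>0$ have finite derivatives. Then $D$ would decrease, contradicting minimality.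

**Step 2: multipliers.** The purpose is a formula for $\log P^*$. Call $j$ active if $f_{P^*}(j)=\tau$. If $\sum_xv(x)=0$ and $\sum_xv(x)\min(x,j)\le0$ for all active $j$, then $P^*+\varepsilon v$ is feasible for small $\varepsilon>0$, so $\sum_xv(x)\log P^*(x)\ge0$. By Farkas' lemma there are $\lambda_j\ge0$, zero unless $j$ is active, with
$$\log P^*(x)=\mathrm{const}-\sum_j2\lambda_j\min(x,j).$$
The index $j=0$ is inactive, since $f_{P^*}(0)=0<\tau$. Not all $\lambda_j$ vanish, since otherwise $P^*=U$, which is infeasible for $\tau<\tau_q$.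

**Step 3: at most two active indices, and they are neighbors.** The purpose is to merge the caps. By full support the slopes $2P^*(X\ge j+1)-1$ of $f_{P^*}$ strictly decrease in $j$. Since $f_{P^*}\le\tau$, the active indices are the integer maximizers of $f_{P^*}$. So there is one active index $k\ge1$, or there are two, $k$ and $k+1$, with $k\ge1$.

**Step 4: merge.** The purpose is to obtain the single cap. For integer $x$, $\min(x,\cdot)$ is affine on $[k,k+1]$. So $\sum_j2\lambda_j\min(x,j)=\Lambda\min(x,c)$ with $\Lambda=2\sum_j\lambda_j>0$ and $c=\sum_jj\lambda_j/\sum_j\lambda_j\in[1,q-1]$. If only one $\lambda_j$ is nonzero, then $c$ is that active index. If both are, then $f_{P^*}$ is affine on $[k,k+1]$ with value $\tau$ at both ends. In each case $f_{P^*}(c)=\tau$. Put $z=e^{-\Lambda}\in(0,1)$.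

**Step 5: values.** The purpose is to conclude. By Lemma 5(i), $D_c(\tau)=D(P^*)=E(\tau)$, and $D_{c'}(\tau)\le E(\tau)$ for all $c'$. $\square$

*Proof of Theorem 10(a).* The lower bound is Proposition 6, applied to a largest family. For the upper bound: if $\tau\ge\tau_q$, then $E(\tau)=0$ and the bound is trivial. Otherwise apply Lemma 7 with the $c$ of Proposition 11. $\square$

*Proof of Theorem 10(b).* **Step 1: upper bound for the rate.** The purpose is to show that no $d$ does better than $\max_jD_j(\tau)$. Put $\tau_n=t_n/n$. For large $n$, $\tau_n$ is bounded away from $0$, so the $L$ of Lemma 8 is bounded. Taking logarithms in Lemma 8 gives $\limsup\le\lim_n\max_jD_j(\tau_n)=\max_jD_j(\tau)$ by continuity of the $D_j$.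

**Step 2: choose $d$.** The purpose is to realize the best integer cap. Let $k$ maximize $D_j(\tau)$ over $j\in Q$. The maximum is positive, since $f_U(j)>\tau$ for some $j$. So $f_U(k)>\tau$, and since $f_U(k)\le k$ we get $k>\tau$ and $k\ge1$. For large $n$, $kn-t_n\ge1$. Let $\mathbf c=k\mathbf 1$ if $kn-t_n$ is even and $\mathbf c=(k,\dots,k,k-1)$ otherwise. Put $d=(|\mathbf c|-t_n)/2\in\mathbb N$ and $\mathbf a=(q-1)\mathbf 1-\mathbf c$. This is equitable, of weight $(q-1)n-|\mathbf c|=s_n-2d\ge0$.

**Step 3: count its bad vectors.** The purpose is a lower bound for the rate. By (3), a bad $\mathbf y$ satisfies $|\mathbf y\wedge\mathbf c|<t_n+d=\frac{t_n+|\mathbf c|}2$, so $\sum_i\min(y_i,k)\le\frac{t_n+kn}2+1$, and its type $P$ has $f_P(k)\le\frac{t_n+2}n$. By Lemma 2 there are at most $(n+1)^qq^n\exp\big(-nD_k(\frac{t_n+2}n)\big)$ bad vectors, and $D_k(\frac{t_n+2}n)\to D_k(\tau)$. Since $|A_q^n(d)|$ does not depend on the choice of $\mathbf a$, this bounds $\max_d|A_q^n(d)|$ from below and gives $\liminf\ge D_k(\tau)=\max_jD_j(\tau)$.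 $\square$

*Proof of Theorem 10(c).* The inequality $D_j\le E$ is clear, since $D_j$ has fewer constraints.

**Step 1: strict on the intervals.** The purpose is the "if" direction. Let $\tau\in I_{q,k}$ and take $z,c,P_z$ from Lemma 9. Since $f_{P_z}\le\tau$ everywhere, $P_z$ is feasible for $E(\tau)$, so $D_c(\tau)\le E(\tau)\le D(P_z)=D_c(\tau)$. Hence $E(\tau)=D_c(\tau)>\max_jD_j(\tau)$. Also $P_z\ne U$ gives $E(\tau)>0$, so $I_{q,k}\subset(0,\tau_q)$.

**Step 2: strict only there.** The purpose is the converse. Let $\max_jD_j(\tau)<E(\tau)$ and take $P^*,z,c$ from Proposition 11. As $D_c(\tau)=E(\tau)$, $c$ is not an integer, so $k<c<k+1$ for an integer $k$ with $1\le k\le q-2$. The concave function $f_{P^*}$ is at most $\tau$, is affine on $[k,k+1]$, and takes the value $\tau$ at the interior point $c$. So its slope there is $0$, that is, $P^*(X\ge k+1)=\frac12$. The masses of $\{0,\dots,k\}$ and $\{k+1,\dots,q-1\}$ are proportional to $\sigma_k(z)$ and $(q-k-1)z^c$, so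
$$(q-k-1)z^c=\sigma_k(z),\qquad \tau=f_{P^*}(k)=2\big(\tfrac12\mu_k(z)+\tfrac12k\big)-k=\mu_k(z).$$
From $z^{k+1}<z^c<z^k$ we get
$$z^{-1}+\dots+z^{-k}<q-k-2\qquad\text{and}\qquad z^{-1}+\dots+z^{-(k+1)}>q-k-1 .$$
As $z<1$, the first inequality forces $k<q-k-2$, that is, $k<\frac{q-2}2$. Then the two inequalities say $z>\beta_k$ and $z<\alpha_k$. Since $\mu_k$ is strictly increasing, $\tau=\mu_k(z)\in I_{q,k}$.

**Step 3: small and large $q$.** The purpose is the last sentence of the theorem. For $q\le4$ no integer $k$ satisfies $1\le k<\frac{q-2}2$. For $q\ge5$, $k=1$ does, and $I_{q,1}$ is a nonempty open interval. Now combine with (a), (b) and the continuity of $E$. $\blacksquare$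

For $q=3,4$ this shows only that the construction has the correct exponential rate for $0<\tau<\tau_q$. The argument does not decide whether the conjectured equality holds exactly for these $q$.
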